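# Principal minors of symmetric matrices: five discriminants that agree on $Z_5$

## 1. Principal minors, the variety $Z_n$, and the group that acts on it

Let $V_1,\dots,V_n$ be copies of $\mathbb C^2$ with basis $e_0,e_1$. The space $V_1\otimes\cdots\otimes V_n\cong\mathbb C^{2^n}$ has coordinates $z_{i_1\cdots i_n}$ with $i_j\in\{0,1\}$. A binary index corresponds to the subset $I=\{j:i_j=1\}$ of $[n]=\{1,\dots,n\}$, so we also write $z_I$ for the coordinate and $e_I$ for the basis vector. The factor $V_i$ is called *slot* $i$. We write $I\cup i$ and $I\setminus i$ for $I\cup\{i\}$ and $I\setminus\{i\}$.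

For a symmetric $n\times n$ complex matrix $A$, let $\Delta_I(A)$ be the principal minor on the rows and columns indexed by $I$, with $\Delta_\emptyset(A)=1$, and put $\Delta(A)=(\Delta_I(A))_{I\subseteq[n]}\in\mathbb C^{2^n}$.

**Definition 1 (the variety of principal minors).** $Z_n\subset\mathbb P^{2^n-1}$ is the closure of the image of
$$\varphi:\mathbb P(S^2\mathbb C^n\oplus\mathbb C)\dashrightarrow\mathbb P(\mathbb C^2\otimes\cdots\otimes\mathbb C^2),\qquad [A,t]\mapsto\big[t^{\,n-|I|}\Delta_I(A)\big]_{I\subseteq[n]},$$
and $\mathcal I(Z_n)\subset\mathbb C[z_I]$ is its homogeneous ideal.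

For $t\neq0$ we have $t^{n-|I|}\Delta_I(A)=t^n\Delta_I(A/t)$, so $[A,t]$ and $[A/t,1]$ have the same image. The set $\{t\ne0\}$ is dense in the irreducible source of $\varphi$. Hence $Z_n$ is irreducible, and for homogeneous $\Phi$
$$\Phi\in\mathcal I(Z_n)\iff \Phi(\Delta(A))=0\ \text{ for all symmetric }A. \tag{1}$$

*Example.* For $n=2$, $\Delta(A)=(1,\;a_{11},\;a_{22},\;a_{11}a_{22}-a_{12}^2)$. Any point with $z_\emptyset=1$ is of this form: take $a_{11}=z_1$, $a_{22}=z_2$ and solve $a_{12}^2=z_1z_2-z_{12}$. So $Z_2=\mathbb P^3$ and $\mathcal I(Z_2)=0$.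

**Definition 2 (the group $G$).** $G=\mathfrak S_n\ltimes SL(2)^{\times n}$. Here $SL(2)^{\times n}$ acts factor by factor on $V_1\otimes\cdots\otimes V_n$, and $\mathfrak S_n$ permutes the slots. (The group is also written $\mathfrak S_n\times SL(2)^{\times n}$; the semidirect product is meant.)

**Lemma 1.** $G$ preserves $Z_n$. Hence each $\mathcal I(Z_n)_d$ is a $G$-module.

*Proof.* A permutation of slots corresponds to the simultaneous permutation of rows and columns of $A$. The group $SL(2)$ is generated by the matrices $\begin{pmatrix}1&0\\s&1\end{pmatrix}$ and $J=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$, so we check these in slot $i$.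

The first replaces $z_I$ by $z_I+s\,z_{I\setminus i}$ when $i\in I$ and leaves $z_I$ alone otherwise. On $\Delta(A)$ this is the effect of adding $s$ to $a_{ii}$.

The second replaces $z_I$ by $z_{I\cup i}$ if $i\notin I$ and by $-z_{I\setminus i}$ if $i\in I$. Order the indices with $i$ first and suppose $a=a_{ii}\neq0$:
$$A=\begin{pmatrix}a&b^T\\b&C\end{pmatrix},\qquad A'=\begin{pmatrix}-1/a&b^T/a\\b/a&C-bb^T/a\end{pmatrix}.$$
By Schur complements, $\Delta_I(A')=\Delta_{I\cup i}(A)/a$ for $i\notin I$. For $I=K\cup i$ with $i\notin K$, the Schur complement of $-1/a$ in $A'$ is $C-bb^T/a+bb^T/a=C$, so $\Delta_{I}(A')=-\Delta_K(A)/a$. So $J\,\Delta(A)=a\,\Delta(A')$. The points $\Delta(A)$ with $a_{ii}\ne0$ are dense in $Z_n$, hence $JZ_n\subseteq Z_n$. $\square$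

## 2. Highest weight vectors, the modules $S_{\pi_1}\cdots S_{\pi_n}$, and the hyperdeterminantal module

**Definition 3 (content, raising operators).** A polynomial of degree $d$ has *content* $(m_1,\dots,m_n)$ if in each of its monomials exactly $m_i$ of the $d$ factors $z_I$ have $i\in I$. Let $E_i$ be the derivation of $\mathbb C[z_I]$ with $E_iz_I=z_{I\setminus i}$ if $i\in I$ and $E_iz_I=0$ if $i\notin I$.

The derivation $E_i$ is the infinitesimal form of the substitution $z_I\mapsto z_I+sz_{I\setminus i}$ seen in Lemma 1, so it is the action of a nilpotent element of the $i$-th $\mathfrak{sl}_2$. Give $z_I$ the weight $+1$ in slot $i$ if $i\notin I$ and $-1$ if $i\in I$. Then a polynomial of degree $d$ and content $m$ has weight $d-2m_i$ in slot $i$, and $E_i$ raises that weight by $2$.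

Recall from the representation theory of $SL(2)^{\times n}$: every finite-dimensional module is a direct sum of irreducibles, and an irreducible contains exactly one line of vectors killed by all $E_i$. A **highest weight vector** (HWV) is a nonzero polynomial of some content $m$ killed by all $E_i$. Then $m_i\le d/2$ automatically, and the vector generates an irreducible module $\bigotimes_iS_{\rho_i}V_i^*$ with $\rho_i=(d-m_i,m_i)$, of dimension $\prod_i(d-2m_i+1)$. The multiplicity of a type in a module is the dimension of its space of HWVs of that type.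

**Definition 4.** For partitions $\pi_1,\dots,\pi_n$ of $d$,
$$S_{\pi_1}\cdots S_{\pi_n}:=\bigoplus_{(\rho_1,\dots,\rho_n)}S_{\rho_1}V_1^*\otimes\cdots\otimes S_{\rho_n}V_n^*\subset S^d(V_1^*\otimes\cdots\otimes V_n^*),$$
the sum being over the distinct arrangements $(\rho_1,\dots,\rho_n)$ of the multiset $\{\pi_1,\dots,\pi_n\}$, each taken once; $S_\pi$ is the Schur functor.

*Example.* For $n=d=2$, $z_\emptyset^2$ has content $(0,0)$ and generates $S_{(2)}S_{(2)}$, of dimension $9$. The polynomial $z_\emptyset z_{12}-z_1z_2$ has content $(1,1)$, and $E_1$ sends it to $z_\emptyset z_2-z_\emptyset z_2=0$; likewise for $E_2$. It spans $S_{(1,1)}S_{(1,1)}$, of dimension $1$. Together these fill the $10$-dimensional space of quadrics in four variables.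

**Lemma 2 (diagonals do not matter).** If $E_i\Phi=0$ for all $i$, then $\Phi(\Delta(A+\mathrm{diag}(s)))=\Phi(\Delta(A))$. Hence such a homogeneous $\Phi$ lies in $\mathcal I(Z_n)$ if and only if $\Phi(\Delta(A))=0$ for all *hollow* $A$, that is, all symmetric $A$ with zero diagonal.

*Proof.* We have $\Delta_I(A+\mathrm{diag}(s))=\sum_{J\subseteq I}\big(\prod_{i\in I\setminus J}s_i\big)\Delta_J(A)$. The substitution $z_I\mapsto\sum_{J\subseteq I}\big(\prod_{i\in I\setminus J}s_i\big)z_J$ is $\exp(\sum_is_iE_i)$, which fixes $\Phi$. Now use (1). $\square$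

For hollow $A$, expanding a minor in fixed-point-free permutations gives
$$\Delta_i=0,\quad \Delta_{ij}=-a_{ij}^2,\quad \Delta_{ijk}=2a_{ij}a_{jk}a_{ik}. \tag{2}$$

**Definition 5 (hyperdeterminant and $H_n$).** Let $hyp_{123}$ be the following polynomial in $a_{ijk}:=z_{ijk0\cdots0}$:
$$hyp=a_{000}^2a_{111}^2+a_{001}^2a_{110}^2+a_{010}^2a_{101}^2+a_{100}^2a_{011}^2$$
$$-2(a_{000}a_{001}a_{110}a_{111}+a_{000}a_{010}a_{101}a_{111}+a_{000}a_{100}a_{011}a_{111}+a_{001}a_{010}a_{101}a_{110}+a_{001}a_{100}a_{011}a_{110}+a_{010}a_{100}a_{011}a_{101})$$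
$$+4(a_{000}a_{011}a_{101}a_{110}+a_{001}a_{010}a_{100}a_{111}).$$
The *hyperdeterminantal module* $H_n=\{\mathfrak S_n\times SL(2)^{\times n}\cdot hyp_{123}\}$ is the linear span of its $G$-orbit. It is the irreducible $G$-module $S_{(4)}\cdots S_{(4)}S_{(2,2)}S_{(2,2)}S_{(2,2)}$, with $n-3$ copies of $(4)$, of dimension $\binom n35^{n-3}$.

*Example.* $H_3$ is the line spanned by $hyp$. $H_4$ has one summand for each $3$-subset of $[4]$, each of dimension $5$, so $\dim H_4=20$.

## 3. Do the hyperdeterminants generate $\mathcal I(Z_n)$?

Holtz and Sturmfels proved that $\mathcal I(Z_3)$ is generated by $hyp$ and that $\mathcal I(Z_4)$ is generated in degree $4$ by $H_4$.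

**Conjecture (Holtz–Sturmfels '07).** For every $n\ge3$, $\mathcal I(Z_n)$ is generated in degree $4$ by $H_n=S_{(4)}\cdots S_{(4)}S_{(2,2)}S_{(2,2)}S_{(2,2)}$.

In words: is every polynomial relation among the principal minors of a symmetric matrix a consequence of the $2\times2\times2$ hyperdeterminants and their translates under $G$? The answer is that the conjecture is **false for every $n\ge5$**. It holds exactly for $n=3,4$, by the quoted results.

For $n=5$, $j\in[5]$ and $a,b\in\{0,1\}$ put, with $I^c=([5]\setminus j)\setminus I$,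
$$Q^{(j)}_{ab}=\sum_{I\subseteq[5]\setminus j}(-1)^{|I|}z_{I\cup a}\,z_{I^c\cup b},\qquad D_j=Q^{(j)}_{00}Q^{(j)}_{11}-\big(Q^{(j)}_{01}\big)^2, \tag{3}$$
where "$\cup1$" means "$\cup\{j\}$" and "$\cup0$" means that nothing is added.

**Theorem 1.** $D_1,\dots,D_5$ are linearly independent $SL(2)^{\times5}$-invariant quartics. A combination $\sum_jc_jD_j$ lies in $\mathcal I(Z_5)$ iff $\sum_jc_j=0$. For every $n\ge5$ the quartic $D_1-D_2$, in the variables $z_I$ with $I\subseteq[5]$, lies in $\mathcal I(Z_n)$ but not in the ideal generated by $H_n$. Hence the conjecture fails for all $n\ge5$.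

**Theorem 2 (degrees $\le4$).** For all $n\ge3$: $\mathcal I(Z_n)_d=0$ for $d\le3$, and $\mathcal I(Z_n)_4=H_n\oplus K_n$, where $K_n$ is the span of the $G$-orbit of $D_1-D_2$ ($K_n=0$ if $n<5$). For $n\ge5$, $K_n$ is an irreducible $G$-module; as an $SL(2)^{\times n}$-module it is $S_{(4)}\cdots S_{(4)}S_{(2,2)}^{\,5}$ with each arrangement of multiplicity $4$. Thus
$$\dim\mathcal I(Z_n)_4=\tbinom n35^{n-3}+4\tbinom n55^{n-5},$$
which is the number of quartics in any minimal homogeneous generating set of $\mathcal I(Z_n)$ (for $n=5$: $254$, not $250$).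

The disproof needs only Theorem 1, which takes Sections 5 to 7. Sections 8 to 15 prove Theorem 2. We do not claim that $H_n\oplus K_n$ generates $\mathcal I(Z_n)$.

## 4. Discriminants in three and four slots

The formula (3) makes sense for any number $N$ of slots in place of $5$. Let $\omega$ be the skew form on $\mathbb C^2$ with $\omega(e_0,e_1)=1$; it is $SL(2)$-invariant. Contract $z\otimes z$ with $\omega$ in every slot except $j$. Only the terms $z_{I\cup a}z_{J\cup b}$ with $J=I^c$ survive, with sign $(-1)^{|I|}$, so the result is the $2\times2$ matrix $Q^{(j)}$. An element $g$ of $SL(2)$ in slot $j$ changes it to $gQ^{(j)}g^T$, and $SL(2)$ in the other slots does not change it. Therefore $\det Q^{(j)}$ is $SL(2)^{\times N}$-invariant. The matrix $Q^{(j)}$ is symmetric if $N$ is odd and skew if $N$ is even, because the contracting form is $\omega^{\otimes(N-1)}$.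

**Three slots.** Take $j=3$:
$$Q_{00}=2(a_{000}a_{110}-a_{100}a_{010}),\quad Q_{11}=2(a_{001}a_{111}-a_{101}a_{011}),$$
$$Q_{01}=a_{000}a_{111}-a_{100}a_{011}-a_{010}a_{101}+a_{110}a_{001}.$$
Let us expand $Q_{01}^2-Q_{00}Q_{11}$. The four squares have coefficient $1$. The six products of two different terms of $Q_{01}$ have coefficients $\pm2$ in $Q_{01}^2$. The two positive ones are $a_{000}a_{111}a_{110}a_{001}$ and $a_{100}a_{011}a_{010}a_{101}$, and each is lowered by $4$ through $-Q_{00}Q_{11}$, so all six become $-2$. The two other terms of $-Q_{00}Q_{11}$ are $+4a_{000}a_{110}a_{101}a_{011}$ and $+4a_{100}a_{010}a_{001}a_{111}$. This is exactly $hyp$. Since $hyp$ is symmetric under permutations of its three indices,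
$$\det Q^{(1)}=\det Q^{(2)}=\det Q^{(3)}=-hyp\qquad(N=3).$$
In particular $hyp$ is invariant. So, by Lemma 2, whether it lies in $\mathcal I(Z_3)$ can be checked on hollow $A$, where by (2) only two terms of $hyp$ survive:
$$a_{000}^2a_{111}^2+4a_{000}a_{011}a_{101}a_{110}=4(a_{12}a_{13}a_{23})^2-4a_{23}^2a_{13}^2a_{12}^2=0 .$$
(Here $a_{000},a_{011},\dots$ are coordinates, and $a_{12},a_{13},a_{23}$ are matrix entries.)

**Four slots.** Now $Q^{(4)}$ is skew, so $\det Q^{(4)}=\big(Q^{(4)}_{01}\big)^2$. Take the hollow matrix with $a_{12}=a_{34}=1$ and all other entries above the diagonal $0$. Then $Q_{01}^{(4)}=z_\emptyset z_{1234}+z_{12}z_{34}=1+1=2$, the other terms being zero. So $\det Q^{(4)}=4\ne0$ at a point of $Z_4$, and the construction gives no equation there.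

**Five slots.** The matrices $Q^{(j)}$ are symmetric again. The sensible hope, from $N=3$, is that each $D_j$ vanishes on $Z_5$. The next section shows exactly how this fails, and the way it fails is the key to Theorem 1.

## 5. Five slots: the invariants $D_j$ and their value $12$ at the pentagon

**Step 1 (invariance and independence).** *This step proves the first sentence of Theorem 1.*

By Section 4 with $N=5$, each $D_j=\det Q^{(j)}$ is an $SL(2)^{\times5}$-invariant quartic. Since $|I^c|=4-|I|$ has the parity of $|I|$, indeed $Q^{(j)}_{01}=Q^{(j)}_{10}$. A permutation $\sigma$ of the slots carries $D_j$ to $D_{\sigma(j)}$, without signs.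

For independence, let $|S|=3$ and $S^c=[5]\setminus S$. We find the coefficient of $z_\emptyset z_Sz_{S^c}z_{[5]}$ in $D_j$.

* The product $Q_{00}^{(j)}Q_{11}^{(j)}$ does not contribute. The two factors from $Q_{00}^{(j)}$ would be the two without $j$, namely $z_\emptyset$ and one of $z_S,z_{S^c}$. Their index sets are not complementary in $[5]\setminus j$.
* The terms of $Q^{(j)}_{01}$ are $(-1)^{|I|}z_Iz_{[5]\setminus I}$ with $j\notin I$. So the monomial can arise in $(Q^{(j)}_{01})^2$ only from $z_\emptyset z_{[5]}$ times the term with $z_Sz_{S^c}$. If $j\notin S$, that term has $I=S$ and sign $-1$; if $j\in S$, it has $I=S^c$ and sign $+1$. Through $-(Q_{01}^{(j)})^2$ the coefficient is $+2$ if $j\notin S$ and $-2$ if $j\in S$.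

Now suppose $\sum_jc_jD_j=0$. Then $\sum_{j\notin S}c_j=\sum_{j\in S}c_j$ for every $3$-subset $S$. Comparing $S$ with $(S\setminus i)\cup j$, where $i\in S$ and $j\notin S$, gives $c_i-c_j=-(c_i-c_j)$, so $c_i=c_j$. All $c_j$ are equal to some $c$, and $2c=3c$ gives $c=0$.

**Step 2 (evaluation at the pentagon).** *This step shows that no single $D_j$ vanishes on $Z_5$, and that the five failures are equal.*

Let $A_0$ be the adjacency matrix of the pentagon with edges $12,23,34,45,51$, and $w=\Delta(A_0)$. The pentagon has no triangles. Four vertices carry a path, say $1234$, whose only fixed-point-free permutation along edges is $(12)(34)$, with minor $1$. On all five vertices there are the two $5$-cycles, of sign $+$. So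
$$w_\emptyset=1,\quad w_i=0,\quad w_{ij}=\begin{cases}-1&ij\text{ an edge}\\0&\text{otherwise}\end{cases},\quad w_{ijk}=0,\quad w_{[5]\setminus i}=1,\quad w_{[5]}=2. \tag{4}$$
For $j=5$ the nonzero terms are as follows.

* $Q_{00}$: $I=\emptyset,[4]$ give $2w_\emptyset w_{1234}=2$, and $I=\{1,2\},\{3,4\}$ give $2w_{12}w_{34}=2$. So $Q_{00}=4$.
* $Q_{11}$: $|I|=1,3$ give $-2(w_{15}w_{2345}+w_{45}w_{1235})=4$. So $Q_{11}=4$.
* $Q_{01}$: only $w_\emptyset w_{12345}=2$ survives. So $Q_{01}=2$.

Thus $D_5(w)=16-4=12$. The rotation $(12345)$ of the slots fixes $w$ and permutes $D_1,\dots,D_5$ cyclically, so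
$$D_1(w)=\cdots=D_5(w)=12. \tag{5}$$
The hope of Section 4 stops here: $D_j\notin\mathcal I(Z_5)$. But every combination $\sum c_jD_j$ with $\sum c_j=0$ vanishes at $w$. To conclude that it vanishes on all of $Z_5$ by direct expansion, one would have to verify a polynomial identity in the ten off-diagonal entries of a hollow matrix. The idea that replaces this is that the $D_j$ are invariant, so their values at $w$ determine their values on the whole orbit of $w$; if this orbit is dense, one point is enough.

## 6. The orbit of the pentagon is dense in the cone over $Z_5$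

Let $\widehat Z_5\subset\mathbb C^{32}$ be the affine cone over $Z_5$.

**Lemma 3.** $\mathbb C^*\cdot SL(2)^{\times5}\,w$ is dense in $\widehat Z_5$.

*Proof.* $Z_5$ is the closure of the image of $\mathbb P(S^2\mathbb C^5\oplus\mathbb C)=\mathbb P^{15}$, so $\widehat Z_5$ is irreducible of dimension at most $16$. By Lemma 1 it is stable under $\mathbb C^*\times SL(2)^{\times5}$, a group of dimension $16$. If the stabilizer of $w$ has Lie algebra $0$, the orbit has dimension $16$ and is therefore dense. So it is enough to show that no nonzero element of $\mathbb C\oplus\mathfrak{sl}_2^5$ annihilates $w$.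

In slot $i$ we use the following basis of $\mathfrak{sl}_2$, acting on vectors.

* $N_i^+$: $e_I\mapsto e_{I\cup i}$ if $i\notin I$, else $0$.
* $N_i^-$: $e_I\mapsto e_{I\setminus i}$ if $i\in I$, else $0$.
* $H_i$: $e_I\mapsto e_I$ if $i\in I$, and $e_I\mapsto-e_I$ if $i\notin I$.

Let $X=\mu+\sum_i(b_iN_i^++h_iH_i+c_iN_i^-)$ with $Xw=0$; indices are mod $5$. By (4) we read off coefficients of $Xw$.

* At $e_\emptyset$: $\mu-\sum_ih_i=0$, because $w_i=0$.
* At $e_{\{i\}}$: $b_iw_\emptyset+\sum_{k\ne i}c_kw_{ik}=b_i-c_{i-1}-c_{i+1}=0$.
* At $e_{\{i,i+1\}}$: since $w$ vanishes on singletons and triples, only the diagonal part acts, and we get $-\big(\mu+h_i+h_{i+1}-\sum_{k\ne i,i+1}h_k\big)=0$. With $\mu=\sum h_k$ this says $h_i+h_{i+1}=0$. Going once around the cycle, which has odd length, gives $h_i=-h_i$. So all $h_i=0$, and $\mu=0$.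
* At $e_{\{i-1,i,i+1\}}$: from below come $b_{i-1}w_{i,i+1}+b_iw_{i-1,i+1}+b_{i+1}w_{i-1,i}=-b_{i-1}-b_{i+1}$, and from above come $c_{i+2}+c_{i-2}$. So $-b_{i-1}-b_{i+1}+c_{i+2}+c_{i-2}=0$. Substituting $b_{i-1}=c_{i-2}+c_i$ and $b_{i+1}=c_i+c_{i+2}$ gives $-2c_i=0$.

So all $c_i=0$, then all $b_i=0$, and $X=0$. $\square$

*Remark.* The choice of matrix matters. For the hollow matrix with edges $12,34$ and isolated vertex $5$, no nonzero minor involves $5$, so $N_5^-$ annihilates the vector of minors and the argument breaks down.

**Step 3 (the combinations in $\mathcal I(Z_5)$).** *This step proves the second sentence of Theorem 1.* Let $\Phi=\sum_jc_jD_j$. For $s\in\mathbb C^*$ and $g\in SL(2)^{\times5}$, $\Phi(s\,gw)=s^4\Phi(w)$. By Lemma 3, $\Phi\in\mathcal I(Z_5)$ iff $\Phi(w)=0$, and by (5) $\Phi(w)=12\sum_jc_j$. So $\Phi\in\mathcal I(Z_5)$ iff $\sum_jc_j=0$.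

## 7. $D_1-D_2$ lies outside the hyperdeterminantal ideal for every $n\ge5$

**Step 4 (end of the proof of Theorem 1).** *This step carries the new quartic to all $n\ge5$ and separates it from $\langle H_n\rangle$ by its type.*

Let $\Phi=D_1-D_2$ in the variables $z_I$ with $I\subseteq[5]$. It is nonzero by independence. For a symmetric $n\times n$ matrix $A$, $\Phi(\Delta(A))$ is the value of $\Phi$ at the principal minors of the upper left $5\times5$ block, hence $0$ by Step 3. So $\Phi\in\mathcal I(Z_n)_4$.

Next, $E_i\Phi=0$ for all $i$: for $i\le5$ by invariance, and for $i\ge6$ because no variable of $\Phi$ contains $i$. The content of $\Phi$ is $2$ in each slot $i\le5$: every monomial of $Q^{(j)}_{ab}$ contains each $i\neq j$ exactly once, and each of $Q^{(j)}_{00}Q^{(j)}_{11}$, $(Q^{(j)}_{01})^2$ contains $j$ twice. The content is $0$ in slots $i\ge6$. So $\Phi$ is an HWV and generates an irreducible $SL(2)^{\times n}$-module of type $S_{(2,2)}$ in slots $1,\dots,5$ and $S_{(4)}$ elsewhere.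

$H_n$ is a direct sum of irreducibles with exactly three slots of type $(2,2)$, so $\Phi\notin H_n$. The degree-$4$ part of the ideal generated by the quartics $H_n$ is $H_n$ itself. Hence $\Phi\notin\langle H_n\rangle$, and the conjecture fails for all $n\ge5$. $\blacksquare$

## 8. Highest weight vectors as symmetric-group invariants

We now prove Theorem 2. The module $\mathcal I(Z_n)_d$ is determined by its HWVs, so the task is to decide, for each content, which HWVs vanish on $Z_n$.

**Step 5 (a normal form for polynomials).** *This step turns HWVs into invariant tensors on $d$ points.* A degree-$d$ polynomial is uniquely a symmetric tensor in the $z_I$. A basis of all tensors is given by sequences $(I_1,\dots,I_d)$ of subsets of $[n]$. The same data are $S_1,\dots,S_n\subseteq[d]$ with $S_i=\{a:i\in I_a\}$. So polynomials of degree $d$ and content $m$ are uniquely of the form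
$$\Phi_c=\sum_{S_1,\dots,S_n}c(S_1,\dots,S_n)\prod_{a=1}^dz_{I_a},\qquad I_a=\{i:a\in S_i\},$$
with $S_i\subseteq[d]$, $|S_i|=m_i$, and $c$ an $\mathfrak S_d$-invariant function.

On tensors, $E_i$ removes one element from $S_i$ in all possible ways. So $E_i\Phi_c=0$ iff $\sum_{a\notin T}c(\dots,T\cup a,\dots)=0$ (slot $i$) for all $|T|=m_i-1$ and all values of the other arguments. Hence HWVs of content $m$ correspond to the nonzero elements of $(\bigotimes_iP_{m_i})^{\mathfrak S_d}$, where $P_0=\mathbb C$,
$$P_1=\{y:[d]\to\mathbb C,\ \textstyle\sum_\alpha y(\alpha)=0\},\qquad P_2=\{x\text{ on pairs}:\ \textstyle\sum_{b\ne a}x(ab)=0\ \ \forall a\}\quad(d=4).$$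
Since $m_i\le d/2$, no other $P_m$ occurs for $d\le4$.

*Example.* Let $n=d=2$, $m=(1,1)$ and $c(\{a\},\{b\})=y_1(a)y_2(b)$ with $y_1=y_2=(1,-1)$. The two terms with $a=b$ give $2z_\emptyset z_{12}$ and the two with $a\ne b$ give $-2z_1z_2$. So $\Phi_c=2(z_\emptyset z_{12}-z_1z_2)$, the HWV of Section 2.

**Step 6 (the field with four elements).** *This step describes $P_2$.* Let $x\in P_2$. Summing its four equations shows that the total sum of $x$ is $0$. Adding the equations at $a$ and $b$ and subtracting the total gives $x(ab)-x(cd)=0$ for $\{a,b,c,d\}=[4]$. Identify $[4]$ with $\mathbb F_4$. The elements of $\mathbb F_4$ sum to $0$ in characteristic $2$, so complementary pairs have the same sum, and the three splittings into pairs correspond to the three nonzero sums. Therefore $x(\alpha\beta)=x(\alpha+\beta)$ for a function $x$ on $\mathbb F_4$ with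
$$x(0)=0,\qquad\sum_\delta x(\delta)=0,$$
and every such function occurs. So $\dim P_2=2$.

## 9. Hollow matrices and coloured circuits

**Step 7 (membership becomes a family of linear conditions).** *This step expresses "$\Phi_c$ vanishes on $Z_n$" through graphs.* By Lemma 2, an HWV $\Phi_c$ lies in $\mathcal I(Z_n)$ iff it vanishes at $\Delta(A)$ for all hollow $A$.

For hollow $A$ expand each $\Delta_{I_a}$ as a sum over fixed-point-free permutations $\pi_a$ of $I_a$. A cycle of length $L$ has sign $(-1)^{L-1}=-(-1)^L$. Since $\sum_a|I_a|=\sum_im_i$, a tuple $(\pi_1,\dots,\pi_d)$ has total sign $(-1)^{\sum m_i}(-1)^{\#\text{cycles}}$. It contributes the monomial $\prod_a\prod_{i\in I_a}a_{i\,\pi_a(i)}$, which is $a^\Gamma=\prod_{i<j}a_{ij}^{m_{ij}(\Gamma)}$ for a loopless multigraph $\Gamma$ on $[n]$. Each $a\in S_i$ gives one arc into $i$ and one arc out of $i$, so $\Gamma$ has degree $2m_i$ at $i$.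

Fix $\Gamma$, take the coefficient of $a^\Gamma$ in $\Phi_c(\Delta(A))$ and multiply it by $\prod m_{ij}(\Gamma)!$. Then we are counting tuples of permutations together with a bijection from their arcs to the labelled edges of $\Gamma$ that respects endpoints. These data are the same as

* a *transition system* $\tau$: a partition into pairs of the $2m_i$ half-edges at each vertex $i$ (a pair is called a passage; following edges and passages, $\tau$ decomposes $\Gamma$ into closed circuits);
* a colouring of the circuits of $\tau$ by $[d]$ such that different passages through a vertex have different colours;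
* an orientation of each circuit, with two choices for each.

Indeed, from the permutations, pair at $i$ the incoming and outgoing arc of $\pi_a$ and color this passage $a$. The circuits are then the cycles of the $\pi_a$, with their directions. Conversely, the colors of the $m_i$ passages at $i$ form $S_i$, and the oriented circuits of color $a$ define $\pi_a$. A circuit with an admissible coloring passes each vertex at most once. So, for length at least $3$, its two orientations are two different cyclic permutations. For length $2$, the permutation is the same, but the two orientations are the two ways to assign the arcs $i\to j$ and $j\to i$ to the two edges.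

Every circuit contributes its sign $-1$ and two orientations, that is, a factor $-2$. Hence, up to the sign $(-1)^{\sum m_i}$, the coefficient times $\prod m_{ij}(\Gamma)!$ is the value at $c$ of the multilinear form (written for $d=4$)
$$F_\Gamma=\sum_\tau(-2)^{\#\text{circuits}(\tau)}\sum_{\text{col}:\,\text{circuits}\to\mathbb F_4}\ \prod_{m_i=2}x_i(\alpha_i+\beta_i)\prod_{m_i=1}y_i(\alpha_i), \tag{6}$$
where $\alpha_i,\beta_i$ (resp. $\alpha_i$) are the colors of the passages at $i$. Distinctness of $\alpha_i,\beta_i$ need not be imposed, since $x_i(0)=0$. In particular **$\tau$ contributes $0$ if some circuit passes twice through a $4$-valent vertex.** For $d\le3$ there are only $y$'s, and the colors lie in $[d]$.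

*Example.* Continue the example of Step 5. For hollow $A$, $\Phi_c(\Delta(A))=-2a_{12}^2$. Let $\Gamma$ be the double edge; its coefficient times $2!$ is $-4$. There is one $\tau$, with one circuit, so $F_\Gamma=-2\sum_\alpha y_1(\alpha)y_2(\alpha)=-2\cdot2=-4$, as it should be.

**Step 8 (multiplicity as a codimension).** *This step fixes what must be computed.* Let $k=\#\{m_i=2\}$, $l=\#\{m_i=1\}$, $U=P_2^*$, $Y=P_1^*$,
$$M_{k,l}=(U^{\otimes k}\otimes Y^{\otimes l})^{\mathfrak S_4},\qquad\mathcal A_{k,l}=\mathrm{span}\{F_\Gamma\}\subseteq M_{k,l}.$$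
(The form $F_\Gamma$ is invariant because colors may be permuted. Slots with $m_i=0$ are isolated vertices and play no role.) Since $\mathfrak S_4$ is finite, $M_{k,l}$ is the dual of $(\bigotimes P_{m_i})^{\mathfrak S_4}$, the space of HWVs of this content. By Step 7,
$$\text{the multiplicity of the type in }\mathcal I(Z_n)_4\text{ is }\dim M_{k,l}-\dim\mathcal A_{k,l}. \tag{7}$$
The same holds for $d\le3$ with $(Y^{\otimes l})^{\mathfrak S_d}$. Two facts are used constantly. The form $F$ is multiplicative over disjoint unions of graphs, so products of elements of $\mathcal A$ in disjoint variables lie in $\mathcal A$. Permuting slots carries $F_\Gamma$ to $F_{\sigma\Gamma}$. For the empty graph $F=1$.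

## 10. Invariant forms in the variables $y_j$, and the degrees $d\le3$

**Notation.** Let $\chi:\mathbb F_4^*\to\mu_3$ be an isomorphism onto the cube roots of unity, with $\chi(0)=0$. The functions $x$ of Step 6 are exactly $x=u\chi+v\bar\chi$, so $U=\langle u,v\rangle$. The $24$ maps $\alpha\mapsto\lambda\alpha+b$ and $\alpha\mapsto\lambda\alpha^2+b$ ($\lambda\in\mathbb F_4^*$, $b\in\mathbb F_4$) are all the permutations of $\mathbb F_4$, so they form $\mathfrak S_4$. On $U$, translations act trivially, multiplication by a generator of $\mathbb F_4^*$ scales $u$ and $v$ by inverse primitive cube roots of unity, and Frobenius $\alpha\mapsto\alpha^2$ swaps $u$ and $v$, because $\chi(\delta^2)=\bar\chi(\delta)$. So $\mathfrak S_4$ acts on $U$ through $\mathfrak S_3$. The $12$ maps $\alpha\mapsto\lambda\alpha+b$ form $\mathfrak A_4$, and Frobenius is a transposition: it fixes $0,1$ and swaps the other two elements. Put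
$$q_{ij}=\sum_\delta x_i(\delta)x_j(\delta)=3(u_iv_j+v_iu_j),$$
an $\mathfrak S_4$-invariant form. The formula holds because $\sum\chi^2=\sum\bar\chi=0$, $\sum\bar\chi^2=\sum\chi=0$ and $\sum\chi\bar\chi=3$.

From now on the letters $f,g,h$ (possibly with indices) denote products of one or more distinct $y_j$'s, for instance $f(\alpha)=y_1(\alpha)y_4(\alpha)$; different letters use disjoint index sets. Put
$$p(f)=\sum_\alpha f(\alpha),\quad X_x(f,g)=\sum_{\alpha,\beta}x(\alpha+\beta)f(\alpha)g(\beta),\quad \mathrm{Alt}(f,g,h)=\sum_{a,b,c\text{ distinct}}\varepsilon(a,b,c)f(a)g(b)h(c),$$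
where $\varepsilon(a,b,c)$ is the sign of $(a,b,c,e)$ as an ordering of $[4]$, with $e$ the fourth point. Note that $p(y_j)=0$.

**Lemma 4.**

* **(Y1)** $(Y^{\otimes l})^{\mathfrak S_d}$ is spanned by the products of $p$'s over set partitions of $[l]$ with all blocks of size $\ge2$.
* **(Y2)** $(U\otimes Y^{\otimes l})^{\mathfrak S_4}$, $l\ge1$, is spanned by the $X_x(f,g)\prod p$.
* **(Y3)** The $\mathrm{sgn}$-isotypic part of $Y^{\otimes l}$ (for $\mathfrak S_4$) is spanned by the $\mathrm{Alt}(f,g,h)\prod p$.

In (Y2) and (Y3) the $p$'s run over the blocks of a partition of the remaining indices.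

*Proof.* The space $Y=P_1^*$ is spanned by the evaluations $y\mapsto y(a)$. Collecting equal points, $Y^{\otimes l}$ is spanned by the forms $\prod_{j\le r}f_j(a_j)$ with $a_1,\dots,a_r$ distinct points and $f_j$ the products over the blocks of a set partition of $[l]$. Averaging over the group, the three spaces are spanned by the sums
$$\sum_\sigma(\sigma\theta)\prod_jf_j(\sigma a_j)$$
with $\theta$ in $\mathbb C$, $U$, $\mathrm{sgn}$ respectively. We may first average $\theta$ over the pointwise stabilizer of $(a_1,\dots,a_r)$, so we take $\theta$ invariant under it.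

*Which $\theta$ occur.* For $U$: we have $r\ge1$. If $r=1$, the stabilizer surjects onto $\mathfrak S_3$, and $U^{\mathfrak S_3}=0$. If $r=2$, the stabilizer is generated by a transposition, which acts on $U$ as a reflection; its fixed line is spanned by the form $x(a_1+a_2)$. If $r\ge3$, the forms $x(a_1+a_2)$ and $x(a_1+a_3)$ span $U$, since they are two of the three nonzero-argument values of $x$, whose only relation is that their sum is $0$. For $\mathrm{sgn}$: if $r\le2$, the stabilizer contains a transposition and $\theta=0$; if $r\ge3$, the stabilizer is trivial.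

*Removing distinctness.* The sums are now, up to scalars, sums over distinct points of $\prod_jf_j(a_j)$ times $1$, or $x$ of the sum of two of the points, or the sign of the first three points. Choose a point that does not occur in the factor $\theta$ (for $\mathrm{sgn}$ with $r=4$, the fourth point), and call it $a_r$. Then
$$\sum_{a_r\ne a_1,\dots,a_{r-1}}f_r(a_r)=p(f_r)-\sum_{j<r}f_r(a_j),$$
and the last terms merge $f_r$ into another block. Both kinds of term involve $r-1$ points. By induction on $r$ we reach products of $p$'s for $\mathbb C$, then $r=2$ for $U$, which is $X_x(f_1,f_2)$ since distinctness is automatic there ($x(0)=0$), and $r=3$ for $\mathrm{sgn}$, which is $\pm\mathrm{Alt}$. Singleton blocks in the $p$'s give $p(y_j)=0$. $\square$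

**Step 9 (degrees at most $3$).** *This step proves $\mathcal I(Z_n)_d=0$ for $d\le3$.* Here all $m_i\le1$. A cycle through $y_1,\dots,y_r$, $r\ge2$ (a double edge if $r=2$), has one transition system and one circuit, so its form is $-2p(y_1\cdots y_r)$. By (Y1), disjoint unions of cycles, or the empty graph if $l=0$, span $(Y^{\otimes l})^{\mathfrak S_d}$. By (7) all multiplicities are $0$.

## 11. The forms of five families of graphs

From now on $d=4$. *We compute the forms (6) that will be used.* The rule in bold after (6) removes most transition systems.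

* **Cycle** through the $y$'s of $f$, at least two of them: $F=-2p(f)$.
* **Figure eight**: a vertex $x$ with two closed paths, through the $y$'s of $f$ and of $g$. Pairing the two ends of each path gives two circuits, hence $F=4X_x(f,g)$. The two other transitions at $x$ give one circuit passing twice through $x$.
* **Quadruple edge** $x_ix_j$: there are three pairings at each end. Equal pairings give two circuits, so each of the three contributes $4\sum_{\alpha,\beta}x_i(\alpha+\beta)x_j(\alpha+\beta)=16q_{ij}$. Unequal pairings give a single circuit passing twice. So $F=48q_{ij}$.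
* **Chain**: vertices $x_1,\dots,x_k$ ($k\ge2$), two edges between consecutive vertices, a closed path through $f$ at $x_1$, a closed path through $g$ at $x_k$, and one of the two edges $x_ix_{i+1}$ subdivided by the $y$'s of $h_i$ (or not subdivided; then we write $h_i=1$). A contributing transition at $x_1$ must pair the two ends of the $f$-path, as otherwise the circuit containing it passes twice through $x_1$. Then the two half-edges of $x_1$ towards $x_2$ are paired. So they close up to a path with both ends at $x_2$, and at $x_2$ the two half-edges towards $x_1$ must be paired for the same reason; and so on. Exactly one $\tau$ contributes. It has $k+1$ circuits, and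
$$F=(-2)^{k+1}\sum f(\alpha)\,x_1(\alpha+\gamma_1)\,h_1(\gamma_1)\,x_2(\gamma_1+\gamma_2)\cdots h_{k-1}(\gamma_{k-1})\,x_k(\gamma_{k-1}+\beta)\,g(\beta). \tag{8}$$
* **Doubled $k$-cycle** ($k\ge3$): vertices $x_1,\dots,x_k$ in cyclic order, two edges between consecutive ones. Say that a vertex *turns* if it pairs its two half-edges to the same neighbor. There is one turning transition and there are two non-turning ones. If some vertex turns and some does not, take a turning vertex followed by a non-turning one: the two strands between them are joined at the former and both pass through the latter, so one circuit passes twice through it, and the contribution is $0$. If all turn, there are $k$ circuits, and $(-2)^k\sum\prod_ix_i(\gamma_{i-1}+\gamma_i)=4(-2)^k(x_1*\cdots*x_k)(0)$, where $*$ is convolution on $\mathbb F_4$. If none turns, there are $2^k$ systems. Half of them have two circuits, each contributing $4\sum_{\alpha,\beta}\prod_ix_i(\alpha+\beta)=16\sum_\delta\prod_ix_i(\delta)$, and half have a single circuit, contributing $0$. So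
$$F=4(-2)^k(x_1*\cdots*x_k)(0)+16\cdot2^{k-1}\sum_\delta\prod_ix_i(\delta). \tag{9}$$

**Convolutions.** Let $\theta=4\cdot1_0-1$, where $1_0$ is the indicator function of $0$. For $\gamma\neq0$ the elements $\alpha\notin\{0,\gamma\}$ are $\alpha=\lambda\gamma$ with $\lambda\ne0,1$, and then $\alpha+\gamma=\lambda^2\gamma$. Hence $(\chi*\chi)(\gamma)=2\chi(\gamma)^2$ and $(\chi*\bar\chi)(\gamma)=\sum_{\lambda\ne0,1}\chi(\lambda)^{-1}=-1$, while at $0$ the values are $\sum\chi^2=0$ and $3$. So
$$\chi*\chi=2\bar\chi,\quad\bar\chi*\bar\chi=2\chi,\quad\chi*\bar\chi=\theta,\quad\theta*\phi=4\phi\ \text{ if }\textstyle\sum\phi=0.$$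
Starting from $\chi^{*3}=2\theta$ this gives
$$\chi^{*3m}=\tfrac{8^m}4\theta\ (m\ge1),\quad\chi^{*(3m+1)}=8^m\chi,\quad\chi^{*(3m+2)}=2\cdot8^m\bar\chi\ (m\ge0), \tag{10}$$
and the conjugate formulas for $\bar\chi$.

## 12. Splitting $U^{\otimes k}$ into pure and mixed parts

**Step 10.** *This step sets up an induction on $k$ in steps of $2$.* Write $\prod u=u_1\cdots u_k$ and $\prod v=v_1\cdots v_k$. Then $U^{\otimes k}=\langle\prod u,\prod v\rangle\oplus\mathrm{mixed}$, where mixed is spanned by the other monomials in the $u_i,v_i$. Both parts are $\mathfrak S_4$-stable, because the group scales monomials and swaps $u$ with $v$.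

For $k\ge3$, $\mathrm{mixed}=\sum_{i<j}q_{ij}U^{\otimes(k-2)}$. The inclusion $\supseteq$ is clear. For $\subseteq$, a mixed monomial with $k\ge3$ contains some $u_iu_jv_l$ or some $v_iv_ju_l$, and
$$2u_iu_jv_l=(u_iv_l+v_iu_l)u_j+(u_jv_l+v_ju_l)u_i-(u_iv_j+v_iu_j)u_l$$
(and the same with $u\leftrightarrow v$). Since the $q_{ij}$ are invariant, averaging gives for $k\ge3$
$$M_{k,l}=\sum_{i<j}q_{ij}M_{k-2,l}\ \oplus\ \big(\langle\textstyle\prod u,\prod v\rangle\otimes Y^{\otimes l}\big)^{\mathfrak S_4}, \tag{11}$$
and the mixed part of any element of $M_{k,l}$ lies in the first summand. By the quadruple edge and multiplicativity,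
$$q_{ij}\mathcal A_{k-2,l}\subseteq\mathcal A_{k,l}. \tag{12}$$

## 13. Types with some $m_i=1$ do not occur in $\mathcal I(Z_n)_4$

**Step 11.** *This step shows that there is no contribution from $l\ge1$.* For $l=1$: translations act trivially on $U$, and they have no invariants on $Y$, since they permute the four points transitively. So $M_{k,1}=0$.

Let $l\ge2$. We show $\mathcal A_{k,l}=M_{k,l}$ by induction on $k$.

**Case $k=0$.** Use (Y1) and disjoint cycles.

**Case $k=1$.** Use (Y2), a figure eight and disjoint cycles.

**Case $k=2$.** Decompose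
$$U^{\otimes2}=\langle q_{12}\rangle\oplus\langle u_1u_2,v_1v_2\rangle\oplus\langle s\rangle,\qquad s=u_1v_2-v_1u_2 .$$
The form $s$ is fixed by $\mathfrak A_4$ and negated by Frobenius, so it is of type $\mathrm{sgn}$. We treat the invariants in each part, tensored with $Y^{\otimes l}$.

*The $q_{12}$-part.* Its invariants are $q_{12}(Y^{\otimes l})^{\mathfrak S_4}=q_{12}\mathcal A_{0,l}\subseteq\mathcal A_{2,l}$.

*The part $\langle u_1u_2,v_1v_2\rangle$.* The map $u\mapsto v_1v_2$, $v\mapsto u_1u_2$ is an equivariant isomorphism from $U$: a cube root of unity $\xi$ scaling $u$ has $\xi^{-2}=\xi$, and Frobenius swaps on both sides. By (Y2) the invariants are spanned by the forms $\sum(u_1u_2\bar\chi+v_1v_2\chi)(\alpha+\beta)f(\alpha)g(\beta)\prod p$. Now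
$$x_1*x_2=2u_1u_2\bar\chi+2v_1v_2\chi+(u_1v_2+v_1u_2)\theta .$$
So the chain (8) with $k=2$, $h_1=1$ is a nonzero multiple of $\sum(u_1u_2\bar\chi+v_1v_2\chi)(\alpha+\beta)f(\alpha)g(\beta)$ plus $q_{12}$ times an invariant. Subtract the latter, and multiply by the $p$'s of disjoint cycles.

*The $s$-part.* Use the chain with $h_1=h\neq1$. Its $u_1v_2$-coefficient has the kernel $\chi(\alpha+\gamma)\bar\chi(\gamma+\beta)$, and its $v_1u_2$-coefficient has the conjugate kernel. For distinct $\alpha,\gamma,\beta$ we claim
$$\chi(\alpha+\gamma)\bar\chi(\gamma+\beta)=\zeta^{\kappa\varepsilon(\alpha,\gamma,\beta)},\qquad\zeta=e^{2\pi i/3},\ \kappa=\pm1\text{ fixed}. \tag{13}$$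
Indeed the left side is $\chi\big((\alpha+\gamma)/(\gamma+\beta)\big)$, with argument $\ne0,1$, so it is $\zeta$ or $\zeta^{-1}$. It does not change under the maps $a\mapsto\lambda a+b$, that is, under $\mathfrak A_4$, which has exactly two orbits on ordered triples of distinct points, $\varepsilon=1$ and $\varepsilon=-1$. It is conjugated by Frobenius, which is odd and so exchanges these orbits. For $\alpha=\beta\neq\gamma$ the kernel is $1$, and it is $0$ if $\gamma\in\{\alpha,\beta\}$.

The $s$-component of the chain form is half the difference of the $u_1v_2$- and $v_1u_2$-coefficients. The kernel minus its conjugate is $\kappa\varepsilon(\alpha,\gamma,\beta)(\zeta-\bar\zeta)$ at distinct points and $0$ otherwise. So the $s$-component is a nonzero multiple of $s\,\mathrm{Alt}(f,h,g)$. The other components of the chain form are invariants of the first two parts, hence already in $\mathcal A_{2,l}$. So $s\,\mathrm{Alt}(f,h,g)\in\mathcal A$. Multiply by $p$'s and use (Y3): the invariants of the $s$-part are $s$ times the $\mathrm{sgn}$-part of $Y^{\otimes l}$.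

**Case $k\ge3$.** By (11), (12) and induction, all invariants of the mixed part are in $\mathcal A_{k,l}$. So we may work modulo mixed, and must obtain the invariants of $\langle\prod u,\prod v\rangle\otimes Y^{\otimes l}$.

*$k\not\equiv0\bmod3$.* Here $\langle\prod u,\prod v\rangle\cong U$, by $u\mapsto\prod u$, $v\mapsto\prod v$ if $k\equiv1$, and by $u\mapsto\prod v$, $v\mapsto\prod u$ if $k\equiv2$. The chain with all $h_i=1$ is $(-2)^{k+1}\sum f(\alpha)(x_1*\cdots*x_k)(\alpha+\beta)g(\beta)$. By (10) its coefficient at $\prod u$ has kernel $8^m\chi$ (for $k=3m+1$) or $2\cdot8^m\bar\chi$ (for $k=3m+2$), and the conjugate kernel stands at $\prod v$. This is, modulo mixed, a nonzero multiple of the image of $X_x(f,g)$. Multiply by $p$'s and conclude by (Y2).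

*$k=3m$.* Here $\prod u+\prod v$ is of trivial type and $\prod u-\prod v$ of type $\mathrm{sgn}$.

*Invariant part* $(\prod u+\prod v)\otimes(Y^{\otimes l})^{\mathfrak S_4}$. By (Y1) it is spanned by $(\prod u+\prod v)$ times products of $p$'s, with at least one block $B$, $|B|\ge2$, because $l\ge2$. It suffices to obtain $(\prod u+\prod v)p(B)$ with $p(B)=p(\prod_{i\in B}y_i)$; the other $p$'s come from disjoint cycles. Take the chain with all $h_i=1$, $f=y_j$ for some $j\in B$, and $g=\prod_{i\in B\setminus j}y_i$. By (10) it is, modulo mixed, a nonzero multiple of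
$$\tfrac{8^m}4\big(\textstyle\prod u+\prod v\big)\big(4p(fg)-p(f)p(g)\big)=8^m\big(\textstyle\prod u+\prod v\big)p(B),$$
because $p(f)=p(y_j)=0$.

*Sign part* $(\prod u-\prod v)\otimes(\mathrm{sgn}\text{-part of }Y^{\otimes l})$. Take the chain with only $h_1=h\ne1$. The product $x_2*\cdots*x_k$ has $3m-1=3(m-1)+2$ factors. So by (10) the coefficient at $\prod u$ is a nonzero multiple of
$$2\cdot8^{m-1}\sum\chi(\alpha+\gamma)\bar\chi(\gamma+\beta)f(\alpha)h(\gamma)g(\beta),$$
and at $\prod v$ the same multiple of the sum with the conjugate kernel. As in the case $k=2$, by (13), the $(\prod u-\prod v)$-component is a nonzero multiple of $(\prod u-\prod v)\mathrm{Alt}(f,h,g)$. The $(\prod u+\prod v)$-component is in the invariant part, already obtained. Multiply by $p$'s and conclude by (Y3).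

So $\mathcal A_{k,l}=M_{k,l}$ for all $k\ge0$ and $l\ge2$, and by (7) no type with $l\ge1$ occurs in $\mathcal I(Z_n)_4$.

## 14. Types with all $m_i\in\{0,2\}$: only three or five slots of type $(2,2)$

**Step 12.** *This step computes $M_k:=M_{k,0}$ and $\mathcal A_k:=\mathcal A_{k,0}$ for all $k$.* For a set $S$ of slots write $u_S=\prod_{i\in S}u_i$ and $v_S=\prod_{i\in S}v_i$. Averaging monomials, $M_k$ is spanned by the $u_Sv_{S^c}+v_Su_{S^c}$ with $|S|-|S^c|\equiv0\bmod3$. By (11), with $[3\mid k]$ meaning that the term is present only if $3\mid k$ (otherwise $\langle\prod u,\prod v\rangle\cong U$ has no invariants),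
$$M_k=\sum_{i<j}q_{ij}M_{k-2}+[3\mid k]\,\big\langle\textstyle\prod u+\prod v\big\rangle\qquad(k\ge3). \tag{14}$$

**$k=0,1,2,4$.** $M_0=\mathbb C=\mathcal A_0$ (empty graph). $M_1=0$. $M_2=\langle q_{12}\rangle=\mathcal A_2$ (quadruple edge). $M_4=\sum q_{ij}M_2=\mathcal A_4$ by (14) and (12). The multiplicities are $0$.

**$k=3$.** $M_3=\langle u_1u_2u_3+v_1v_2v_3\rangle$ has dimension $1$, and $hyp\in\mathcal I(Z_3)$ is an HWV of this type. So the multiplicity in $\mathcal I$ is $1$.

**$k=5$.** The only possibility is $|S|-|S^c|=\pm3$. So $M_5$ has the basis $T_j=v_j\prod_{i\ne j}u_i+u_j\prod_{i\ne j}v_i$, $j=1,\dots,5$. Hence the HWV space of this type has dimension $5$, and the linearly independent $D_1,\dots,D_5$ form a basis of it. By Theorem 1 exactly the $4$-dimensional subspace $\sum c_j=0$ lies in $\mathcal I$. So the multiplicity is $4$, and $\dim\mathcal A_5=1$ by (7). The space $\mathcal A_5$ is $\mathfrak S_5$-stable, and $M_5$ is the permutation module on the $T_j$, which is the sum of the trivial module $[5]$ and the irreducible $4$-dimensional module $[4,1]$.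 So $\mathcal A_5=\langle\sum_jT_j\rangle$.

**$k=3m$, $m\ge2$.** By (9) and (10), with $\theta(0)=3$ and $\sum_\delta\chi(\delta)^{3m}=3$, the coefficient of $\prod u$ (and of $\prod v$) in the form of the doubled $k$-cycle is
$$4(-2)^{3m}\cdot\tfrac{8^m}4\cdot3+16\cdot2^{3m-1}\cdot3=3\cdot8^m\big(8+(-8)^m\big)\ne0 .$$
So $\prod u+\prod v\in\mathcal A_k+\sum q_{ij}M_{k-2}$. For $k=6$ this gives $\mathcal A_6=M_6$, as $M_4=\mathcal A_4$.

(For $m=1$ the coefficient is $0$. It has to be: $M_3$ is a line and the multiplicity for $k=3$ is $1$, so $\mathcal A_3=0$.)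

**$k=7$.** *Here (12) gives less than (14) asks for, since $\mathcal A_5\ne M_5$; we check that it still suffices.* $M_7$ has the basis $R_P=v_Pu_{P^c}+u_Pv_{P^c}$, $|P|=2$, with $21$ elements. By (12), $\mathcal A_7$ contains $q_{ij}$ times the sum of the five $T_t$ on the other five slots. Multiplying $u_iv_j+v_iu_j$ by $T_t$ gives $R_{\{i,t\}}+R_{\{j,t\}}$. So this product equals
$$3\sum_{|P\cap\{i,j\}|=1}R_P .$$
The $21\times21$ coefficient matrix is $3N$, where $N$ has entry $1$ at pairs meeting in exactly one point and $0$ otherwise. If $B$ is the $7\times21$ point–pair incidence matrix, then $B^TB$ has entries $|P\cap P'|$, so $N=B^TB-2I$. The matrix $BB^T=5I+J$, where $J$ is now the all-ones matrix, has eigenvalues $12$ and $5$. So $B^TB$ has eigenvalues $12,5,0$, and $N$ has eigenvalues $10,3,-2$. It is invertible, and $\mathcal A_7=M_7$.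

**$k\ge8$.** By induction from $k=6,7$: $M_{k-2}=\mathcal A_{k-2}$, so by (12) the first term of (14) is in $\mathcal A_k$. If $3\mid k$, the doubled cycle supplies $\prod u+\prod v$. So $\mathcal A_k=M_k$.

## 15. Assembling $\mathcal I(Z_n)_4=H_n\oplus K_n$

**Step 13 (end of the proof of Theorem 2).** *This step reads off the module from its highest weight vectors.* By Steps 11 and 12 and (7), HWVs of $\mathcal I(Z_n)_4$ occur only for $l=0$ and $k\in\{3,5\}$.

For each $3$-subset of $[n]$ the multiplicity is $1$, with HWV the hyperdeterminant on these three slots. Together these generate $H_n$.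

For each $5$-subset $B$, let $D^B_j$ ($j\in B$) be the polynomials (3) on the slots of $B$. The HWV space in $\mathcal I(Z_n)_4$ is $\{\sum_{j\in B}c_jD^B_j:\sum c_j=0\}$, on which $\mathfrak S_B$ acts by the irreducible representation $[4,1]$. It is spanned by the differences $D_i^B-D_j^B$, which are $\mathfrak S_n$-translates of $D_1-D_2$. So these HWVs generate $K_n$, in which each arrangement of $S_{(4)}\cdots S_{(4)}S_{(2,2)}^{\,5}$ has multiplicity $4$. Each corresponding irreducible $SL(2)^{\times n}$-module is a tensor product of $n-5$ factors $S_{(4)}V_i^*$ of dimension $5$ and five factors $S_{(2,2)}V_i^*$ of dimension $1$, so it has dimension $5^{n-5}$.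

The types in $H_n$ and $K_n$ are different, so the sum is direct:
$$\mathcal I(Z_n)_4=H_n\oplus K_n,\qquad \dim\mathcal I(Z_n)_4=\tbinom n35^{n-3}+4\tbinom n55^{n-5}.$$

For $n\ge5$, $K_n$ is $G$-irreducible. A nonzero $G$-submodule contains a nonzero HWV. Distinct $B$ have distinct weights, so it contains one belonging to a single $B$. Hence it contains all of $[4,1]$ for this $B$, since $\mathfrak S_B$ acts irreducibly, and then, by $\mathfrak S_n$, the HWV spaces for all $B$. So it is $K_n$.

Finally, $\mathcal I(Z_n)_d=0$ for $d\le3$ by Step 9. So no quartic of the ideal comes from lower degree, and any minimal homogeneous generating set contains exactly $\dim\mathcal I(Z_n)_4$ quartics. For $n=5$ this is $250+4=254$. $\blacksquare$
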